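\title{An infinite automaton group in which every periodic ray has a finite orbit}

\begin{abstract}
An infinite automaton group has an infinite orbit on the boundary of the tree on which it acts. We show that the orbits of all periodic rays may nevertheless be finite. We construct an explicit infinite automaton group in which every eventually periodic ray has a finite orbit, while a fixed point of a substitution of constant length $5$ has an infinite orbit. The automaton simulates itself: the stabilizer of one letter acts on blocks of five letters as the whole group acts on single letters, and every ray that leaves this hierarchy of blocks at some level has a finite orbit. The dual automaton is reversible and generates an infinite semigroup in which every element has finite order.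
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a finite alphabet, $X^*$ the set of finite words over $X$ (the vertices of the rooted regular tree) and $X^\infty$ the set of right-infinite words, or \emph{rays} (the boundary of the tree). A \emph{Mealy automaton} over $X$ consists of a finite set of states together with, for every state $q$ and letter $x$, an output letter $q(x)\in X$ and a next state $q|_x$. A state transforms words and rays letter by letter,
\[
q(xu)=q(x)\,q|_x(u).
\]
The automaton is \emph{invertible} if $x\mapsto q(x)$ is a permutation of $X$ for every state $q$. The states then act on $X^*$ by automorphisms of the tree, and the group $G$ that they generate is an \emph{automaton group}. We write $1$ for the trivial state, $1(x)=x$ and $1|_x=1$, and $v^\infty=vvv\cdots$ for a nonempty word $v$.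

The orbit of a ray $\xi$ measures how much of the group is visible along one path of the tree: $|G\xi|$ is the supremum of $|Gu|$ over the prefixes $u$ of $\xi$, because $G\xi$ maps onto each $Gu$ and finitely many distinct rays already differ in some prefix. It is known that an infinite automaton group has a ray with infinite orbit. The following question, posed in \cite{question}, asks whether this ray can be taken of the simplest kind.

\medskip
\noindent\textbf{Question.} \emph{If $G$ is an infinite automaton group acting on $X^*$, is there always a nonempty word $v\in X^*$ such that the orbit $G\cdot v^\infty$ is infinite?}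
\medskip

The simplest cases suggest a positive answer. The adding machine is the state $a$ over $\{0,1\}$ that exchanges the two letters, with $a|_0=1$ and $a|_1=a$. It adds one modulo $2^n$ to words of length $n$ read as binary numbers with the least significant digit first, so it is transitive on words of each length and every ray has an infinite orbit. Now add a letter $2$ with $a(2)=2$ and $a|_2=1$. A ray containing $2$ has a finite orbit, since nothing after the first $2$ ever moves, but the rays over $\{0,1\}$ keep their infinite orbits, and $0^\infty$ is among them. Refining this example does not help as long as the restriction on rays is checked by finitely many states. Indeed, suppose that all labels of infinite paths from a vertex of a finite labeled graph have infinite orbits, and that such a path exists. It visits some vertex twice, so some label has the form $uv^\infty$, and then $v^\infty$ has an infinite orbit as well, because $|G(u\xi)|\le |Gu|\cdot|G\xi|$ (Lemma~\ref{lem:count}). As an automaton group is defined by finitely many states, one expects a pumping argument of this kind to work in general. It does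 not.

\begin{theorem}\label{thm:main}
There is a finite invertible Mealy automaton over a finite alphabet $X$ whose group $G$ is infinite, while $G\cdot v^\infty$ is finite for every nonempty $v\in X^*$.
\end{theorem}

The restriction on rays in our example is hierarchical. The alphabet is a disjoint union $X=\bigsqcup_{d\in\Lambda}X_d$ of nine $G$-invariant pieces, called \emph{columns}, so that the boundary splits into the invariant sets
\[
X_\gamma=X_{\gamma_1}\times X_{\gamma_2}\times\cdots,\qquad \gamma=\gamma_1\gamma_2\cdots\in\Lambda^\infty .
\]
A \emph{substitution of constant length $5$} on an alphabet is a map from letters to words of length $5$, extended to words and rays by concatenation. The construction comes with such a substitution $\theta$ on $\Lambda$. Let $\sigma$ denote the shift, which deletes the first letter. A sequence $\gamma$ is \emph{eventually periodic} if $\sigma^{r+n}\gamma=\sigma^r\gamma$ for some $r\ge0$ and $n\ge1$. We call $\gamma\in\Lambda^\infty$ \emph{infinitely desubstitutable} if there are $\gamma=\gamma^{(0)},\gamma^{(1)},\dots$ in $\Lambda^\infty$ and $s_n\in\{0,\dots,4\}$ with $\sigma^{s_n}\gamma^{(n)}=\theta(\gamma^{(n+1)})$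 for all $n$. A sequence is \emph{$5$-automatic} if its letter of index $n$ is computed by a finite automaton that reads the base-$5$ digits of $n$.

\begin{theorem}\label{thm:strong}
Let $G$, $X=\bigsqcup_{d\in\Lambda}X_d$ and $\theta$ be as in Section~\ref{sec:automaton}.
\begin{enumerate}
\item[(1)] If $\gamma\in\Lambda^\infty$ is not infinitely desubstitutable (for example, if $\gamma$ is eventually periodic), then $G$ acts on $X_\gamma$ through a finite group. In particular, every eventually periodic point of $X^\infty$ has a finite orbit.
\item[(2)] There is a point with infinite orbit that is a fixed point of a substitution of constant length $5$ on $X$, and hence a $5$-automatic sequence.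
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:main} follows at once: $G$ is infinite by (2), and the rays $v^\infty$ have finite orbits by (1). Exchanging the roles of states and letters turns the result into a statement about torsion. A Mealy automaton is \emph{reversible} if $q\mapsto q|_x$ is a permutation of the states for every letter $x$; the semigroup of an automaton is generated by the maps that its states define on words.

\begin{corollary}\label{cor:dual}
There is a reversible Mealy automaton generating an infinite semigroup in which every element has finite order, that is, generates a finite subsemigroup.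
\end{corollary}

The proof is a descent on the quantity $b(\gamma)=\sup_{\xi\in X_\gamma}|G\xi|$. The columns carry phases in $\mathbb Z/5$, and $b(\gamma)$ is finite as soon as the phases along $\gamma$ fail once to increase by one. If they never fail, then $\gamma$ is of the form $\theta(\gamma')$ after at most four shifts, and $b(\theta(\gamma'))\le C\,b(\gamma')$ for a constant $C$, because the action on $X_{\theta(\gamma')}$ simulates the action on $X_{\gamma'}$. Passing from $\gamma$ to $\gamma'$ divides a period by $5$, so a periodic sequence fails after finitely many steps. The same simulation multiplies orbit sizes by at least $31$ at each level, which makes $G$ infinite. Section~\ref{sec:toy} shows the simulation in a small model and explains what must change for an automaton to simulate itself.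

\section{Sections and orbits}\label{sec:prelim}

Let $G$ be an automaton group. Products act from right to left. The \emph{section} of $g\in G$ at a word $u$ is the tree automorphism $g|_u$ defined by $g(uw)=g(u)\,g|_u(w)$. It satisfies
\begin{equation}\label{eq:sections}
(gh)|_u=g|_{h(u)}\,h|_u,\qquad g|_{uv}=(g|_u)|_v,\qquad (g^{-1})|_u=(g|_{g^{-1}(u)})^{-1}.
\end{equation}
The section of a state at a letter is the next state, so all sections of elements of $G$ lie in $G$. To evaluate a product $q_3q_2q_1$ of states at a letter $x$ we record the \emph{path} $x\to x'\to x''\to x'''$ with $x'=q_1(x)$, $x''=q_2(x')$, $x'''=q_3(x'')$; the section at $x$ is $q_3|_{x''}\,q_2|_{x'}\,q_1|_{x}$. We say that $g$ is \emph{trivial at $u$} if $g(u)=u$ and $g|_u=1$; then $g$ fixes every ray that begins with $u$.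

All upper bounds on orbits come from the next lemma. We use it with $H=B=G$, with $B=1$, and with the subgroups introduced later.

\begin{lemma}\label{lem:count}
Let $H,B\le G$, let $u\in X^*$ and $\xi\in X^\infty$, and suppose that $h|_u\in B$ for every $h\in\operatorname{Stab}_H(u)$. Then $|H(u\xi)|\le|Hu|\cdot|B\xi|$.
\end{lemma}

\begin{proof}
Map a ray of $H(u\xi)$ to its prefix of length $|u|$, which lies in $Hu$. The fiber over $h(u)$ is $h\bigl(\operatorname{Stab}_H(u)(u\xi)\bigr)$, and $\operatorname{Stab}_H(u)(u\xi)\subseteq u\cdot B\xi$.
\end{proof}

To verify the hypothesis one has to control sections of stabilizers, knowing only sections of generators. The following telescoping argument does this.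

\begin{lemma}\label{lem:telescope}
Let $H\le G$ be generated by a set $T$ of elements with $s^2=1$, let $E$ be a set of words preserved by $T$, let $B\le G$, and let $t_u\in G$ for $u\in E$. If $t_{s(u)}^{-1}\,s|_u\,t_u\in B$ for all $s\in T$ and $u\in E$, then $t_{h(u)}^{-1}\,h|_u\,t_u\in B$ for all $h\in H$ and $u\in E$.
\end{lemma}

\begin{proof}
Every $h$ is a product of elements of $T$, and we induct on its length. By \eqref{eq:sections},
\[
t_{sh(u)}^{-1}\,(sh)|_u\,t_u=\bigl(t_{sh(u)}^{-1}\,s|_{h(u)}\,t_{h(u)}\bigr)\bigl(t_{h(u)}^{-1}\,h|_u\,t_u\bigr).\qedhere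
\]
\end{proof}

\begin{lemma}\label{lem:invol}
Suppose that $q(q(x))=x$ and $q|_{q(x)}=q|_x$ for every state $q$ and letter $x$ of a Mealy automaton. Then the automaton is invertible and $q^2=1$ in $G$ for every state $q$.
\end{lemma}

\begin{proof}
Invertibility is the first condition. Moreover $q^2$ fixes every letter $x$, with section $q|_{q(x)}q|_x=(q|_x)^2$, again the square of a state. By induction on $n$, squares of states fix all words of length $n$.
\end{proof}

Finally, for a set $Y$ we put $Y_o=Y\cup\{o\}$, where $o\notin Y$ is a symbol to be read as ``empty''.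

\section{One step of simulation}\label{sec:toy}

Let $H$ be the group of an automaton over an alphabet $Y$ with states $\Sigma\cup\{1\}$ that satisfies the hypotheses of Lemma~\ref{lem:invol}. We build a second automaton that simulates the first on blocks of length two. Its alphabet is $\Sigma_o\sqcup Y$; a letter of $\Sigma_o$ is a \emph{register}, which is empty or holds a state of the first automaton. The states are $1$, $S$, and $A_q,A'_q,S'_q$ for $q\in\Sigma$, and we put $A_1=1$. The transitions are the following, and a state is trivial at every letter not mentioned: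
\begin{itemize}
\item $A_q$ exchanges $o$ and $q$, with section $A'_q$ at both;
\item $S$ fixes each $q\in\Sigma$, with section $S'_q$;
\item $A'_q$ fixes each $y\in Y$, with section $A_{q|_y}$;
\item $S'_q$ maps $y\in Y$ to $q(y)$, with section $S$.
\end{itemize}
Lemma~\ref{lem:invol} applies, so all states are involutions. Put $\kappa(q)=A_qSA_q$ for $q\in \Sigma\cup\{1\}$. For $q\in\Sigma$, at the letter $o$ the path of $\kappa(q)$ is $o\to q\to q\to o$: the first factor \emph{writes} $q$ into the register, the second \emph{reads} it, the third \emph{erases} it. The section is $A'_qS'_qA'_q$. At $y\in Y$ this word follows the path $y\to y\to q(y)\to q(y)$, with section $A_{q|_{q(y)}}SA_{q|_y}=\kappa(q|_y)$. The element $\kappa(1)=S$ is trivial at $o$. Hence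
\[
\kappa(q)(o\,y_1\,o\,y_2\cdots)=o\,y'_1\,o\,y'_2\cdots\qquad\text{where } y'_1y'_2\cdots=q(y_1y_2\cdots).
\]

\begin{example}\label{ex:toy}
Let $Y=\{0,1\}$ and $\Sigma=\{s,t\}$, where $s$ exchanges $0$ and $1$ with trivial sections, and $t$ fixes both letters with $t|_0=s$, $t|_1=t$. Then $t(01\eta)=00\eta$. The element $\kappa(t)$ processes $o\,0\,o\,1\,\zeta$ as follows.
\[
\begin{array}{c|c|c}
\text{letter} & \text{acting word} & \text{path}\\ \hline
o & A_tSA_t & o\to t\to t\to o\\
0 & A'_tS'_tA'_t & 0\to0\to0\to0\\
o & A_sSA_s & o\to s\to s\to o\\
1 & A'_sS'_sA'_s & 1\to1\to0\to0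
\end{array}
\]
The last section is $A_1SA_1=S$. The result is $o\,0\,o\,0\,S(\zeta)$, and $S(\zeta)=\zeta$ if $\zeta$ begins with $o$.
\end{example}

Three features of this model reappear in the proof.

\emph{Growth.} The orbit of $o\,y_1\,o\,y_2\cdots$ has at least $(|\Sigma|+1)\,|H(y_1y_2\cdots)|$ elements: the elements $\kappa(q)$ produce $|H(y_1y_2\cdots)|$ rays that begin with $o$, and $A_q$ turns them into as many rays that begin with $q$.

\emph{A clock.} Sections at letters of $\Sigma_o$ are trivial at all letters of $\Sigma_o$, and sections at letters of $Y$ are trivial at all letters of $Y$. So nothing moves after two consecutive letters of the same kind. A periodic ray $o\,y_1\,o\,y_2\cdots$ has an even period, and the simulated ray has half that period.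

\emph{Occupied registers.} At a letter $q_0\in\Sigma$ the simulation breaks down, but harmlessly. If $q\ne q_0$, then $A_q$ is trivial at $q_0$ and $\kappa(q)$ acts as the bare state $S$. If $q=q_0$, the path is $q_0\to o\to o\to q_0$ with section $A'_{q_0}\cdot1\cdot A'_{q_0}=1$. So on rays beginning with $q_0$ the elements $\kappa(q)$ act through $\langle S\rangle$, of order at most $2$.

If the new automaton were the old one, growth would make the group infinite and the clock would start the descent on periods. But the new automaton has $3|\Sigma|+1$ nontrivial states and more letters than $Y$. The construction of the next section removes the obstacles one by one.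

\emph{States.} In the model, a single state such as $A_q$ stores a whole simulated state. Instead we write every state as a pair $[k,\nu]$ of a \emph{class} $k$, from a list of $30$, and an \emph{index} $\nu$. In the simulating word, the $A$-factors carry $k$ as their index and the $S$-factor carries $\nu$ as its index. Information flows only from $A$ to $S$, through registers, so the class of the next simulated state has to be computable without $\nu$. The one exception is the next state $1$, which is realized by letting the $S$-factor die, whereupon the two $A$-factors cancel.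

\emph{Letters.} The largest letters are pairs (data, register), and such a pair does not fit into the data of one letter of the same kind. We spread it over the data of two cells of the block.

\emph{Columns.} For the descent, the column of the simulated letter must be visible in the column sequence of the block. One cell cannot name all columns, since there are further cells with their own columns. Two cells with three columns each name $3\cdot3=9$ columns, and with three further cells there are exactly $3+3+3=9$.

The price is that the $S$-states now carry indices, so the group that they generate is no longer of order $2$. Section~\ref{sec:noise} deals with it.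

\section{The automaton}\label{sec:automaton}

\subsection{Columns and the substitution}
Let $\Lambda=\{F,\ U_1,U_2,U_3,\ V_1,V_2,V_3,\ P,\ R\}$ and fix a bijection $\delta\colon\{1,2,3\}^2\to\Lambda$. The \emph{phase} $\pi\colon\Lambda\to\mathbb Z/5$ is given by $\pi(F)=0$, $\pi(U_i)=1$, $\pi(V_j)=2$, $\pi(P)=3$, $\pi(R)=4$. Define
\[
\theta(d)=F\,U_i\,V_j\,P\,R\qquad\text{for } d=\delta(i,j).
\]
Call $\gamma\in\Lambda^\infty$ \emph{clocked} if $\pi(\gamma_{m+1})=\pi(\gamma_m)+1$ for all $m$. A clocked sequence with $\pi(\gamma_1)=0$ is a concatenation of words $FU_iV_jPR$, so it equals $\theta(\gamma')$ for a sequence $\gamma'\in\Lambda^\infty$, which is unique because $\delta$ is a bijection.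

\subsection{Classes, instructions and states}
The set of classes is $K=K_0\sqcup\dots\sqcup K_4$, where
\begin{gather*}
K_0=\{A_0,S_0\},\quad K_1=\{A_1,S_1\},\quad K_2=\{A_{2,i},S_{2,i}:1\le i\le 3\},\\
K_3=\{A_{3,d},S_{3,d}:d\in\Lambda\},\quad K_4=\{A_4,S_4\},
\end{gather*}
so $|K|=2+2+6+18+2=30$. The classes in $K_2$ and $K_3$ remember what has been read of the name $d=\delta(i,j)$. We speak of $A$-classes and $S$-classes, and write $K(d)=K_{\pi(d)}$ for $d\in\Lambda$. The \emph{next class} $d_*\colon K(d)\to K_{\pi(d)+1}$ is defined by
\[
F_*A_0=A_1,\quad (U_i)_*A_1=A_{2,i},\quad (V_j)_*A_{2,i}=A_{3,\delta(i,j)},\quad P_*A_{3,e}=A_4,\quad R_*A_4=A_0,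
\]
and by the same formulas with $S$ in place of $A$.

The set $\mathcal I$ of \emph{instructions} consists of the symbols $\mathsf{pass}$, $\mathsf{out}$, $\mathsf{ind}_d$ for $d\in\Lambda$, and $\mathsf{act}_{d,k}$ for $d\in\Lambda$, $k\in K(d)$. The elements of $M=K\times\mathcal I$ are \emph{messages}, and $N=K\sqcup M$ is the set of \emph{indices}. There are $2+3\cdot2+3\cdot6+18+2=46$ pairs $(d,k)$, so $|\mathcal I|=2+9+46=57$, $|M|=1710$ and $|N|=1740$. For a class $k$ let
\[
N_k=K\ \text{ for $A$-classes $k\ne A_4$},\qquad N_{A_4}=M,\qquad N_k=N\ \text{ for $S$-classes $k$}.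
\]
The states are $1$ and the elements of $Q=\{[k,\nu]:k\in K,\ \nu\in N_k\}$, which are $A$-states or $S$-states according to their class. These sets are defined from $\Lambda$ alone, with no reference to the transitions.

\subsection{The alphabet}
Put $X=\bigsqcup_{d\in\Lambda}X_d$ with
\[
X_F=K_o,\qquad X_{U_i},X_{V_j}\text{ one-point sets},\qquad X_P=N_o\times K_o,\qquad X_R=N_o\times M_o .
\]
The point of a one-point column is written $*$. A letter $(a,b)$ of $X_P$ or $X_R$ has \emph{data} $a$ and \emph{register} $b$; a letter of $X_F$ is a register without data.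

\subsection{The tables}
The program of the simulation consists of three tables $\alpha$, $\mu$, $\beta$ with values that may be $\dagger$ (``undefined''). A block that simulates a letter of column $d$ will hold the register $a$ of that letter in the data of its $P$-cell, and the data $a'$ of that letter in the data of its $R$-cell. For a simulated state $[k,\nu]$, the table $\alpha$ updates $a$; the table $\mu$ is the message that the $A$-factor, knowing only $d,k,a$, sends to the $S$-factor; and $\beta$ executes the instruction in this message, updating $a'$ and $\nu$.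

For $d\in\Lambda$, $k\in K(d)$, $\nu\in N$ and $a\in N_o$ define $\alpha_{d,k}(\nu,a)\in N_o\cup\{\dagger\}$ and $\mu(d,k,a)\in M\cup\{\dagger\}$ as follows. If $\nu\notin N_k$, then $\alpha_{d,k}(\nu,a)=\dagger$; otherwise $\alpha_{d,k}(\nu,a)$ is given by Table~\ref{tab:alpha}. Further $\mu(d,k,a)=(d_*k,\rho)$ with the instruction $\rho$ of the table, and $\mu(d,k,a)=\dagger$ if that entry is $\dagger$. For $D\subseteq N$, the \emph{swap on $D$} is the function with $\alpha(\nu,o)=\nu$ and $\alpha(\nu,\nu)=o$ for $\nu\in D$, and all other values $\dagger$.

\begin{table}[ht]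
\centering
\begin{tabular}{l|l|l}
$(d,k)$ & $\alpha_{d,k}(\nu,a)$ for $\nu\in N_k$ & instruction in $\mu(d,k,a)$\\ \hline
$(F,A_0)$ & swap on $K$ & $\mathsf{pass}$\\
$(F,S_0)$ & $a$ if $a\in K$ & $\mathsf{pass}$\\
$(U_i,k)$, $(V_j,k)$ & $a$ & $\mathsf{pass}$\\
$(P,A_{3,e})$ & swap on $K(e)$ & $\mathsf{ind}_e$\\
$(P,S_{3,e})$ & $a$ if $a\in K(e)$ & $\mathsf{act}_{e,a}$ if $a\in K(e)$\\
$(R,A_4)$ & swap on $M$ & $\mathsf{out}$\\
$(R,S_4)$ & $a$ if $a\in M$ & $\rho$ if $a=(c,\rho)\in M$
\end{tabular}
\caption{The tables $\alpha$ and $\mu$. An entry is $\dagger$ when its condition fails.}\label{tab:alpha}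
\end{table}

The property that makes erasing possible after reading is
\begin{equation}\label{eq:sym}
\alpha_{d,k}(\nu,a)=\bar a\ne\dagger\ \Longrightarrow\ \alpha_{d,k}(\nu,\bar a)=a\ \text{ and }\ \mu(d,k,\bar a)=\mu(d,k,a)\ne\dagger .
\end{equation}
In the three swap rows, $\{a,\bar a\}=\{o,\nu\}$ and $\mu$ does not depend on $a$. In the other rows $\bar a=a$, and $\mu$ is defined wherever $\alpha$ is.

For $\rho\in\mathcal I$, $\nu\in N$ and $a'\in N_o$ define $\beta_\rho(\nu,a')\in(N_o\times N)\cup\{\dagger\}$ by
\begin{align*}
\beta_{\mathsf{pass}}(\nu,a')&=(a',\nu),\\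
\beta_{\mathsf{out}}(\nu,a')&=(a',c)&&\text{if }\nu=(c,\rho')\in M,\\
\beta_{\mathsf{ind}_e}(\nu,a')&=(a',\mu(e,\nu,a'))&&\text{if }\nu\in K(e)\text{ and }\mu(e,\nu,a')\ne\dagger,\\
\beta_{\mathsf{act}_{e,k}}(\nu,a')&=(\alpha_{e,k}(\nu,a'),\nu)&&\text{if }\alpha_{e,k}(\nu,a')\ne\dagger,
\end{align*}
with value $\dagger$ when the condition fails. There is no circularity: $\alpha$ and $\mu$ are explicit, and $\beta$ calls them as subroutines. The last row of Table~\ref{tab:alpha} closes the self-reference. A simulated state of class $S_4$ has to execute the instruction found in its register, and the simulation does this by forwarding the same instruction, so no new instruction is needed.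

\subsection{The transitions}
A state is trivial at every letter not mentioned below.
\begin{itemize}
\item[$F$:] $[A_0,k]$ exchanges $o$ and $k$, with section $[A_1,k]$ at both. $[S_0,\nu]$ fixes each $x\in K$, with section $[S_1,\nu]$.
\item[$U_i,V_j$:] for $d\in\{U_i,V_j\}$ and $k\in K(d)$, the state $[k,\nu]$ has section $[d_*k,\nu]$ at the point of $X_d$.
\item[$P$:] let $d\in\Lambda$, $k\in K(d)$, $a\in N_o$. The state $[A_{3,d},k]$ exchanges $(a,o)$ and $(a,k)$; the section at both is $[A_4,\mu(d,k,a)]$ if $\mu(d,k,a)\ne\dagger$, and $1$ otherwise. If $\bar a=\alpha_{d,k}(\nu,a)\ne\dagger$, then $[S_{3,d},\nu]$ maps $(a,k)$ to $(\bar a,k)$ with section $[S_4,\nu]$.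
\item[$R$:] let $m=(c,\rho)\in M$, $a'\in N_o$. The state $[A_4,m]$ exchanges $(a',o)$ and $(a',m)$, with section $[A_0,c]$ at both. If $\beta_\rho(\nu,a')=(\bar a',\nu')$, then $[S_4,\nu]$ maps $(a',m)$ to $(\bar a',m)$ with section $[S_0,\nu']$.
\end{itemize}
All sections listed are states: the indices of $A_1,A_{2,i},A_{3,d},A_0$ lie in $K$, the index of $A_4$ lies in $M$, and those of $S$-classes lie in $N$. Let $G$ be the group of this automaton.

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] The automaton is invertible, $q^2=1$ for all $q\in Q$, and every $X_d$ is $G$-invariant.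
\item[(b)] \emph{(Clock.)} A state of class $k$ is trivial at all letters of $X_d$ unless $k\in K(d)$. If $k\in K(d)$, its sections at letters of $X_d$ are $1$ or of class $d_*k\in K_{\pi(d)+1}$.
\item[(c)] \emph{(Registers.)} Let $d\in\{F,P,R\}$. An $S$-state preserves the registers of letters of $X_d$ and is trivial at letters with empty register. For $b_0\ne o$, an $A$-state is either trivial at all letters of $X_d$ with register $b_0$, or exchanges each of them with the letter that has the same data and empty register, with equal sections at the two letters.
\end{enumerate}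
\end{lemma}

\begin{proof}
Invariance, (b) and (c) restate the list of transitions. For the rest of (a) we check the hypotheses of Lemma~\ref{lem:invol} at letters that move. For $A$-states they are part of the definition. If $[S_{3,d},\nu]$ maps $(a,k)$ to $(\bar a,k)$, then by \eqref{eq:sym} it maps $(\bar a,k)$ back, and both sections are $[S_4,\nu]$. If $[S_4,\nu]$ moves $(a',(c,\rho))$, then $\rho=\mathsf{act}_{e,k}$ for some $e,k$; again \eqref{eq:sym} gives the way back, and both sections are $[S_0,\nu]$.
\end{proof}

\section{Simulation on aligned blocks}\label{sec:sim}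

For $(k,\nu)\in K\times N$ let
\[
\kappa(k,\nu)=[A_0,k]\,[S_0,\nu]\,[A_0,k],
\]
and let $W\le G$ be generated by these elements, whose squares are trivial. For $q=[k,\nu]\in Q$ put $\kappa(q)=\kappa(k,\nu)$, and put $\kappa(1)=1$. The pairs with $\nu\notin N_k$ correspond to no state, but they cannot be left out, since $W$ will have to account for the whole stabilizer of $o\in X_F$.

For a finite word $w$ over $\Lambda$ define $X_w$ as the product of the columns named by $w$. A \emph{block} of type $d$ is a word $x\,{*}\,{*}\,(a,b)\,(a',b')\in X_{\theta(d)}$. It is \emph{aligned} if its three registers $x,b,b'$ are empty, and then we denote it by $z_d(a,a')$; otherwise it is \emph{misaligned}. We first follow $\kappa(k,\nu)$ through a block cell by cell.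

\begin{lemma}\label{lem:passage}
Let $d\in\Lambda$, $(k,\nu)\in K\times N$ and $a,a'\in N_o$.
\begin{enumerate}
\item[(a)] $\kappa(k,\nu)$ fixes $o\in X_F$ with section $[A_1,k][S_1,\nu][A_1,k]$, and fixes the prefix $o\,{*}\,{*}$ of an aligned block of type $d$ with section $\tau_3=[A_{3,d},k][S_{3,d},\nu][A_{3,d},k]$.
\item[(b)] If $k\notin K(d)$ or $\alpha_{d,k}(\nu,a)=\dagger$, then $\tau_3$ is trivial at $(a,o)\in X_P$. Otherwise $\tau_3$ maps $(a,o)$ to $(\bar a,o)$, where $\bar a=\alpha_{d,k}(\nu,a)$, with section $\tau_4=[A_4,m][S_4,\nu][A_4,m]$, where $m=\mu(d,k,a)=(d_*k,\rho)\in M$.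
\item[(c)] If $\beta_\rho(\nu,a')=\dagger$, then $\tau_4$ is trivial at $(a',o)\in X_R$. If $\beta_\rho(\nu,a')=(\bar a',\nu')$, then $\tau_4$ maps $(a',o)$ to $(\bar a',o)$ with section $\kappa(d_*k,\nu')$.
\end{enumerate}
In particular $\kappa(k,\nu)$ maps aligned blocks to aligned blocks, with section $1$ or a generator of $W$.
\end{lemma}

\begin{proof}
(a) The path at $o$ is $o\to k\to k\to o$, with the stated section. At the points of $X_{U_i}$ and $X_{V_j}$, where $d=\delta(i,j)$, the indices stay and the classes become $A_{2,i},S_{2,i}$ and then $A_{3,d},S_{3,d}$.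

(b) If $k\notin K(d)$, then $[A_{3,d},k]$ is trivial at all letters, and $[S_{3,d},\nu]$ is trivial at $(a,o)$. If $k\in K(d)$ and $\alpha_{d,k}(\nu,a)=\dagger$, the path is $(a,o)\to(a,k)\to(a,k)\to(a,o)$ with section $\lambda\cdot1\cdot\lambda=1$, where $\lambda$ is the common section of $[A_{3,d},k]$ at $(a,o)$ and $(a,k)$. Otherwise the path is $(a,o)\to(a,k)\to(\bar a,k)\to(\bar a,o)$ with section $[A_4,\mu(d,k,\bar a)][S_4,\nu][A_4,\mu(d,k,a)]$, and the two messages are equal and defined by \eqref{eq:sym}.

(c) Put $c=d_*k$. If $\beta_\rho(\nu,a')=\dagger$, the path is $(a',o)\to(a',m)\to(a',m)\to(a',o)$ with section $[A_0,c]\cdot1\cdot[A_0,c]=1$. Otherwise it is $(a',o)\to(a',m)\to(\bar a',m)\to(\bar a',o)$ with section $[A_0,c][S_0,\nu'][A_0,c]$.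
\end{proof}

An aligned block of type $d$ has two free coordinates $a,a'\in N_o$, enough to hold any letter of $X_d$. The \emph{decoding} $D(z)\in X_d\cup\{\perp\}$ of $z=z_d(a,a')$ is
\[
D(z)=\begin{cases}
a & \text{if } d=F,\ a\in K_o,\\
* & \text{if } d\in\{U_i,V_j\},\\
(a',a) & \text{if } d=P,\ a\in K_o,\ \text{ or } d=R,\ a\in M_o,\\
\perp & \text{otherwise.}
\end{cases}
\]
The register of the simulated letter comes first, because the instruction for its data depends on it. A block is \emph{decodable} if it is aligned and $D(z)\ne\perp$. The coordinates that the decoding ignores are \emph{hidden}: $a'$ if $d=F$, both $a$ and $a'$ if $d\in\{U_i,V_j\}$, none if $d\in\{P,R\}$. A decodable block is determined by its decoding and its hidden coordinates.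

\begin{proposition}[Simulation]\label{prop:sim}
Let $z=z_d(a,a')$ and $y=D(z)$.
\begin{enumerate}
\item[(1)] If $y=\perp$ or $\nu\notin N_k$, then $\kappa(k,\nu)$ is trivial at $z$.
\item[(2)] If $y\ne\perp$ and $q\in Q$, then $\kappa(q)z$ is decodable with decoding $q(y)$ and the same hidden coordinates as $z$, and $\kappa(q)|_z=\kappa(q|_y)$.
\end{enumerate}
\end{proposition}

\begin{proof}
(1) By Lemma~\ref{lem:passage}(b) it suffices to see that $\alpha_{d,k}(\nu,a)=\dagger$ when $k\in K(d)$. For $\nu\notin N_k$ this is the definition. If $y=\perp$, then either $d\in\{F,P\}$ and $a\in M$, or $d=R$ and $a\in K$. In the rows of Table~\ref{tab:alpha} for $F$ and $P$ the value is defined only for $a\in K_o$, and in the rows for $R$ only for $a\in M_o$.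

(2) Let $q=[k,\nu]$. If $k\notin K(d)$, then $q$ is trivial at $y$ by Lemma~\ref{lem:basic}(b) and $\kappa(q)$ is trivial at $z$ by Lemma~\ref{lem:passage}(b). Let $k\in K(d)$ and $\bar a=\alpha_{d,k}(\nu,a)$. By Lemma~\ref{lem:passage}, $\kappa(q)$ is trivial at $z$ if $\bar a=\dagger$; otherwise, with the instruction $\rho$ of the row $(d,k)$, it maps $z$ to $z_d(\bar a,\bar a')$ with section $\kappa(d_*k,\nu')$ if $\beta_\rho(\nu,a')=(\bar a',\nu')$, and to $z_d(\bar a,a')$ with section $1$ if $\beta_\rho(\nu,a')=\dagger$. We compare this with the transitions of $q$, row by row.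

\emph{$(F,A_0)$.} Here $\nu\in K$ and $y=a$. If $a\notin\{o,\nu\}$, then $q$ is trivial at $y$ and $\bar a=\dagger$. Otherwise $q(y)$ is the other element of $\{o,\nu\}$, which is $\bar a$, and $q|_y=[A_1,\nu]$. As $\beta_{\mathsf{pass}}(\nu,a')=(a',\nu)$, the block goes to $z_F(\bar a,a')$ with section $\kappa(A_1,\nu)$.

\emph{$(F,S_0)$.} If $a=o$, then $q$ is trivial at $y$ and $\bar a=\dagger$. If $a\in K$, then $q$ fixes $y$ with section $[S_1,\nu]$, while $\bar a=a$ and $\rho=\mathsf{pass}$, so $z$ is fixed with section $\kappa(S_1,\nu)$.

\emph{$(U_i,k)$ and $(V_j,k)$.} The section of $q$ is $[d_*k,\nu]$. Since $\bar a=a$ and $\rho=\mathsf{pass}$, the block is fixed with section $\kappa(d_*k,\nu)$.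

In the remaining rows $y=(a',a)$.

\emph{$(P,A_{3,e})$.} Here $\nu\in K$. If $\nu\notin K(e)$ or $a\notin\{o,\nu\}$, then $q$ is trivial at $y$ and $\bar a=\dagger$. Otherwise $q(y)=(a',\bar a)$, with section $[A_4,\mu(e,\nu,a')]$ if this message is defined and $1$ if not. The instruction is $\mathsf{ind}_e$, and $\beta_{\mathsf{ind}_e}(\nu,a')$ is $(a',\mu(e,\nu,a'))$ or $\dagger$ in the same two cases. So the block goes to $z_P(\bar a,a')$, which decodes to $(a',\bar a)$, with section $\kappa(A_4,\mu(e,\nu,a'))$ or $1$.

\emph{$(P,S_{3,e})$.} If $a\notin K(e)$, then $q$ is trivial at $y$ and $\bar a=\dagger$. Let $a\in K(e)$, so that $\bar a=a$ and $\rho=\mathsf{act}_{e,a}$. If $\alpha_{e,a}(\nu,a')=\bar a'\ne\dagger$, then $q(y)=(\bar a',a)$ with section $[S_4,\nu]$, and $\beta_\rho(\nu,a')=(\bar a',\nu)$, so the block goes to $z_P(a,\bar a')$ with section $\kappa(S_4,\nu)$. If $\alpha_{e,a}(\nu,a')=\dagger$, then $q$ is trivial at $y$, and $\beta_\rho(\nu,a')=\dagger$, so $z$ is fixed with section $1$.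

\emph{$(R,A_4)$.} Here $\nu=(c_0,\rho_0)\in M$. If $a\notin\{o,\nu\}$, then $q$ is trivial at $y$ and $\bar a=\dagger$. Otherwise $q(y)=(a',\bar a)$ with section $[A_0,c_0]$. As $\beta_{\mathsf{out}}(\nu,a')=(a',c_0)$, the block goes to $z_R(\bar a,a')$ with section $\kappa(A_0,c_0)$.

\emph{$(R,S_4)$.} If $a=o$, then $q$ is trivial at $y$ and $\bar a=\dagger$. Let $a=(c_0,\rho_0)\in M$, so that $\bar a=a$ and $\rho=\rho_0$. If $\beta_{\rho_0}(\nu,a')=(\bar a',\nu')$, then $q(y)=(\bar a',a)$ with section $[S_0,\nu']$, and the block goes to $z_R(a,\bar a')$ with section $\kappa(S_0,\nu')$. If $\beta_{\rho_0}(\nu,a')=\dagger$, then $q$ is trivial at $y$ and $\kappa(q)$ is trivial at $z$.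

The hidden coordinates occur only in the first three cases, where they did not change.
\end{proof}

\begin{corollary}\label{cor:sim}
Let $\zeta=z_1z_2\cdots$ be a finite or infinite sequence of decodable blocks with decoding $\eta=D(z_1)D(z_2)\cdots$. Then $|W\zeta|=|G\eta|$. If $\zeta$ is finite, then $w|_\zeta\in W$ for all $w\in W$.
\end{corollary}

\begin{proof}
Applying Proposition~\ref{prop:sim}(2) block after block, we see that for $q\in Q$ the sequence $\kappa(q)\zeta$ consists of decodable blocks with the same hidden coordinates and has decoding $q(\eta)$. The generators $\kappa(k,\nu)$ with $\nu\notin N_k$ fix every such sequence, being trivial at its first block. Since $W$ and $G$ are generated by elements of order at most $2$, decoding maps $W\zeta$ onto $G\eta$; it is injective on $W\zeta$ because the hidden coordinates are constant there. For finite $\zeta$, the sections of generators of $W$ at words of $W\zeta$ lie in $W$ by Lemma~\ref{lem:passage}; apply Lemma~\ref{lem:telescope} with $B=W$ and all $t_u=1$.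
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(2)]
Define a substitution $\iota$ of constant length $5$ on $X$ by setting all hidden coordinates to $o$:
\begin{gather*}
\iota(y)=z_F(y,o)\ \ (y\in X_F),\qquad \iota(*)=z_d(o,o)\ \ (*\in X_d,\ d\in\{U_i,V_j\}),\\
\iota((a,b))=z_d(b,a)\ \ ((a,b)\in X_d,\ d\in\{P,R\}).
\end{gather*}
Each $\iota(y)$ is a decodable block with decoding $y$. For a nonempty finite word $\eta$, Corollary~\ref{cor:sim} shows that $W\iota(\eta)$ consists of $|G\eta|$ words, all beginning with $o\in X_F$. For each of the $30$ classes $k$, the bijection $[A_0,k]$ turns them into $|G\eta|$ words beginning with $k$. Hence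
\[
|G\,\iota(\eta)|\ge31\,|G\eta| .
\]
The orbit of the letter $o\in X_F$ is $K_o$, so $|G\,\iota^n(o)|\ge31^{n+1}$. Since $\iota(o)$ begins with $o$, each $\iota^n(o)$ is a prefix of $\iota^{n+1}(o)$, and these words converge to a ray $\xi$ with $\iota(\xi)=\xi$ and $|G\xi|=\infty$. Number the letters of $\xi$ and of each $\iota(x)$ from $0$. The letter of $\xi$ of index $5n+r$, $0\le r\le4$, is the $r$-th letter of $\iota(\xi_n)$. So the automaton with state set $X$ and initial state $o$, which moves from $x$ to the $r$-th letter of $\iota(x)$ on reading the digit $r$, reaches $\xi_n$ after reading the base-$5$ digits of $n$, most significant first.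
\end{proof}

\section{Misaligned blocks}\label{sec:noise}

A ray in $X_{\theta(\gamma')}$ need not consist of decodable blocks, and we must make sure that the other blocks create no infinite orbits. Aligned blocks with decoding $\perp$ stop the action of $W$, by Proposition~\ref{prop:sim}(1). At an occupied register, as in Section~\ref{sec:toy}, a word $ASA$ loses its $A$-factors, and bare $S$-states act on the rest of the ray. For $p\in\mathbb Z/5$ let $B_p\le G$ be generated by the $S$-states with class in $K_p$. Sections of $S$-states are $S$-states or $1$, so they never pick up an $A$-factor again, but they can still move data. The point is that they do so only through swaps, and the swaps on a set $D$ form a star with center $o$. A closed path in a star retraces its edges, so the sections along it cancel and the action stops at the first letter where data can move.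

\begin{lemma}\label{lem:bare}
$|B_p\zeta|\le|X|$ for every $p\in\mathbb Z/5$ and every ray $\zeta\in X^\infty$.
\end{lemma}

\begin{proof}
We first show that for every $p$ and $x\in X$ one of the following holds:
\begin{enumerate}
\item[(a)] every element of $B_p$ fixes $x$ and has its section at $x$ in $B_{p+1}$;
\item[(b)] every element of $B_p$ that fixes $x$ is trivial at $x$.
\end{enumerate}
By Lemma~\ref{lem:basic}(b), the sections of the generators of $B_p$ at letters are $1$ or generators of $B_{p+1}$. So (a) holds whenever all generators fix $x$. This is the case if the column of $x$ has phase different from $p$, if $p\in\{0,1,2\}$, and if $x$ has empty register. Two cases remain.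

Let $p=3$ and $x=(a,k)\in X_P$ with $k\in K$. A generator $[S_{3,d},\nu]$ can move $x$ only if $k\in K(d)$ and $\alpha_{d,k}$ is a swap. So (a) holds unless $k$ is $A_0$, $A_{3,e}$ or $A_4$. In these cases the only column $d$ with $k\in K(d)$ is $F$, $P$ or $R$, respectively, and $\alpha_{d,k}$ is the swap on a set $D$. Thus on $E=N_o\times\{k\}$ the generator $[S_{3,d},\nu]$ with $\nu\in D$ exchanges $(o,k)$ and $(\nu,k)$ with section $[S_4,\nu]$ at both and is trivial at the other letters, and all other generators are trivial on $E$. Put $t_{(\nu,k)}=[S_4,\nu]$ for $\nu\in D$ and $t_u=1$ for the remaining $u\in E$. Then $t_{s(u)}^{-1}\,s|_u\,t_u=1$ for every generator $s$ and $u\in E$: this is $[S_4,\nu]^2=1$ if $s$ moves $u$, and $t_u^{-1}t_u=1$ otherwise. Lemma~\ref{lem:telescope} with $B=1$ gives $h|_x=t_{h(x)}t_x^{-1}$ for $h\in B_3$, and (b) follows.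

Let $p=4$ and $x=(a',m)\in X_R$ with $m=(c,\rho)$. A generator $[S_4,\nu]$ can move $x$ only if $\rho=\mathsf{act}_{e,k}$ with $\alpha_{e,k}$ the swap on a set $D$; otherwise (a) holds. In that case, on $E=N_o\times\{m\}$ the generator $[S_4,\nu]$ with $\nu\in D$ exchanges $(o,m)$ and $(\nu,m)$ with section $[S_0,\nu]$ at both and is trivial at the other letters, and the generators with $\nu\notin D$ are trivial on $E$. With $t_{(\nu,m)}=[S_0,\nu]$ for $\nu\in D$ and $t_u=1$ otherwise, the identity $t_{s(u)}^{-1}\,s|_u\,t_u=1$ holds as before, and (b) follows.

Now let $\zeta=x_1x_2\cdots$. If (a) holds for $B_{p+n-1}$ at $x_n$ for all $n$, then $B_p$ fixes $\zeta$. Otherwise take the least $n$ for which it fails. Then $B_p$ fixes $x_1\cdots x_{n-1}$ with sections in $B_{p+n-1}$, and (b) holds for $B_{p+n-1}$ at $x_n$. Lemma~\ref{lem:count}, applied twice, gives $|B_p\zeta|\le|B_{p+n-1}(x_nx_{n+1}\cdots)|\le|B_{p+n-1}x_n|\le|X|$.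
\end{proof}

\begin{lemma}\label{lem:occupied}
Let $d\in\{F,P,R\}$, let $\lambda$ be an $A$-state and $s$ an $S$-state with classes in $K(d)$, and let $E_0$ be the set of letters of $X_d$ with a given register $b_0\neq o$. Then $\lambda s\lambda$ preserves $E_0$, and its sections at letters of $E_0$ lie in $B_{\pi(d)+1}$.
\end{lemma}

\begin{proof}
We use the alternative of Lemma~\ref{lem:basic}(c). If $\lambda$ is trivial at all letters of $E_0$, then $\lambda s\lambda$ has on $E_0$ the same values and sections as $s$, which preserves $E_0$ and has sections $1$ or generators of $B_{\pi(d)+1}$. Otherwise $\lambda$ exchanges $x\in E_0$ with a letter $x'$ with empty register, at which $s$ is trivial. The path is $x\to x'\to x'\to x$, with section $\lambda|_x\cdot1\cdot\lambda|_x=1$.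
\end{proof}

This is where it matters that $S$-states are trivial at empty registers. If $s$ survived at $x'$, the section would be a word $ASA$ that continues to act although the block does not decode.

\begin{lemma}\label{lem:misaligned}
If the ray $\xi$ begins with a misaligned block, then $|W\xi|\le|X|^3$.
\end{lemma}

\begin{proof}
Let the block have type $e$, and let $d\in\{F,P,R\}$ be the column of its first cell with occupied register $b_0$. Let $u$ be the prefix of $\xi$ that ends with this cell, and let $E$ be the set of words obtained from $u$ by changing the data arbitrarily: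
\[
E=\{b_0\},\qquad E=\{o\,{*}\,{*}\,(a,b_0)\},\qquad E=\{o\,{*}\,{*}\,(a,o)\,(a',b_0)\}
\]
for $d=F,P,R$, with $a,a'\in N_o$. Thus $|E|\le|N_o|^2\le|X|^2$. Consider a generator $\kappa(k,\nu)$ of $W$ and a word of $E$. By Lemma~\ref{lem:passage}(a),(b), the generator keeps the registers before the last cell empty and arrives at the last cell as $\kappa(k,\nu)$ itself if $d=F$, as $\tau_3$ if $d=P$, and as $1$ or some $\tau_4$ if $d=R$. Each nontrivial word here has the form $\lambda s\lambda$ of Lemma~\ref{lem:occupied}. So the generators of $W$ preserve $E$ and have sections in $B=B_{\pi(d)+1}$ at words of $E$. By Lemma~\ref{lem:telescope} with all $t_u=1$, so do all elements of $W$. Lemmas~\ref{lem:count} and~\ref{lem:bare} give $|W\xi|\le|E|\cdot|X|\le|X|^3$.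
\end{proof}

\section{Orbit bounds and descent}\label{sec:descent}

Recall that $b(\gamma)=\sup_{\xi\in X_\gamma}|G\xi|\in[1,\infty]$ for $\gamma\in\Lambda^\infty$.

\begin{proposition}\label{prop:bounds}
Let $\gamma,\gamma'\in\Lambda^\infty$.
\begin{enumerate}
\item[(1)] If $\pi(\gamma_{m+1})\ne\pi(\gamma_m)+1$, then $b(\gamma)\le|X|^{m+1}$.
\item[(2)] $b(\gamma)\le|X|^s\,b(\sigma^s\gamma)$ for all $s\ge0$.
\item[(3)] $b(\theta(\gamma'))\le31\,|X|^3\,b(\gamma')$.
\end{enumerate}
\end{proposition}

\begin{proof}
(1) Let $E=X_{\gamma_m}\times X_{\gamma_{m+1}}$ and $xy\in E$. By Lemma~\ref{lem:basic}(b), the section $q|_x$ of a state is $1$ or has its class in $K_{\pi(\gamma_m)+1}\ne K(\gamma_{m+1})$, so it is trivial at $y$, and $q|_{xy}=1$. As $E$ is invariant, $g|_{xy}=1$ for all $g\in G$ by Lemma~\ref{lem:telescope}. If $u\,xy$ is the prefix of length $m+1$ of a ray in $X_\gamma$, then $g|_{uxy}=(g|_u)|_{xy}=1$. Apply Lemma~\ref{lem:count} with $B=1$.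

(2) This is Lemma~\ref{lem:count} with $H=B=G$.

(3) Let $\xi\in X_{\theta(\gamma')}$. The states $[A_0,k]$ move any letter of $X_F$ to $o$, so we may assume $\xi=o\,\xi'$. The first step replaces $G$ by $W$, and this is the purpose of the cell $F$: there the $A$-states form a star with center $o$ and the $S$-states add loops at its ends, so a closed path at $o$ is a sequence of excursions, each of which writes, reads and erases. Precisely, $W$ fixes $o$, so $W_1=\{w|_o:w\in W\}$ is a group, which contains all $[A_1,k][S_1,\nu][A_1,k]$ by Lemma~\ref{lem:passage}(a), and $|W_1\xi'|=|W\xi|$. Put $t_o=1$ and $t_k=[A_1,k]$ for $k\in K$. For $q\in Q$ and $x\in K_o$ consider $t_{q(x)}^{-1}\,q|_x\,t_x$. If $q=[A_0,k]$ and $x\in\{o,k\}$, it is $[A_1,k]^2=1$. If $q=[S_0,\nu]$ and $x=k\in K$, it is $[A_1,k][S_1,\nu][A_1,k]\in W_1$. In all other cases $q$ is trivial at $x$ and the element is $1$. By Lemma~\ref{lem:telescope}, $g|_o\in W_1$ for all $g\in\operatorname{Stab}_G(o)$, and Lemma~\ref{lem:count} gives $|G\xi|\le31\,|W_1\xi'|=31\,|W\xi|$.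

It remains to show $|W\xi|\le|X|^3\,b(\gamma')$. Write $\xi=z_1z_2\cdots$ with $z_n$ a block of type $\gamma'_n$. If all blocks are decodable, the decoding $\eta$ lies in $X_{\gamma'}$ and $|W\xi|=|G\eta|\le b(\gamma')$ by Corollary~\ref{cor:sim}. Otherwise let $z_n$ be the first block that is not decodable, and $u=z_1\cdots z_{n-1}$. The decoding of $u$ is a prefix of a ray in $X_{\gamma'}$, so $|Wu|\le b(\gamma')$ by Corollary~\ref{cor:sim}, and the sections of $W$ at $u$ lie in $W$. Lemma~\ref{lem:count} gives $|W\xi|\le b(\gamma')\,|W(z_nz_{n+1}\cdots)|$. If $z_n$ is aligned with decoding $\perp$, all generators of $W$ are trivial at $z_n$ by Proposition~\ref{prop:sim}(1), and the last factor is $1$. If $z_n$ is misaligned, it is at most $|X|^3$ by Lemma~\ref{lem:misaligned}.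
\end{proof}

\begin{lemma}\label{lem:periodic}
An eventually periodic sequence $\gamma\in\Lambda^\infty$ is not infinitely desubstitutable.
\end{lemma}

\begin{proof}
Suppose that $\sigma^{r+n}\gamma=\sigma^r\gamma$ with $n\ge1$ and that $\sigma^s\gamma=\theta(\gamma')$. Increasing $r$, we may assume $r=s+5t$ with $t\ge 0$, so that $\sigma^r\gamma=\theta(\sigma^t\gamma')$. The $m$-th letter of this sequence has phase $m-1$, and its first and $(n+1)$-st letters agree, so $5\mid n$. Then $\theta(\sigma^{t+n/5}\gamma')=\sigma^n\theta(\sigma^t\gamma')=\theta(\sigma^t\gamma')$, and $\sigma^{t+n/5}\gamma'=\sigma^t\gamma'$ because $\theta$ is injective. So $\gamma'$ is eventually periodic with period $n/5$. An infinite chain of desubstitutions would make $n$ divisible by every power of $5$.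
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(1)]
Let $\gamma$ be a sequence that is not infinitely desubstitutable, and put $\gamma^{(0)}=\gamma$. As long as $\gamma^{(n)}$ is clocked, choose $s_n\in\{0,\dots,4\}$ such that $\sigma^{s_n}\gamma^{(n)}$ starts at phase $0$, and let $\gamma^{(n+1)}$ be the sequence with $\sigma^{s_n}\gamma^{(n)}=\theta(\gamma^{(n+1)})$. By Proposition~\ref{prop:bounds}(2),(3),
\[
b(\gamma^{(n)})\le|X|^4\cdot31\,|X|^3\,b(\gamma^{(n+1)}).
\]
By hypothesis the procedure stops at some $\gamma^{(n)}$ that is not clocked. Then $b(\gamma^{(n)})<\infty$ by Proposition~\ref{prop:bounds}(1), and hence $b(\gamma)<\infty$.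

The stabilizers of the points of $X_\gamma$ have index at most $b(\gamma)$. A finitely generated group has finitely many subgroups of a given finite index $n$, since each is a point stabilizer for one of the finitely many homomorphisms to the symmetric group on $n$ points. So the kernel of the action of $G$ on $X_\gamma$ is an intersection of finitely many subgroups of finite index, and it has finite index. This step uses the uniform bound $b(\gamma)$, not only the finiteness of each orbit.

Eventually periodic sequences $\gamma$ are covered by Lemma~\ref{lem:periodic}. An eventually periodic ray $\xi$ lies in $X_\gamma$, where $\gamma$ lists the columns of the letters of $\xi$ and is eventually periodic; so $|G\xi|\le b(\gamma)<\infty$.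
\end{proof}

This completes the proofs of Theorems~\ref{thm:main} and~\ref{thm:strong}.

\section{The dual automaton}\label{sec:dual}

Let $\hat Q=Q\cup\{1\}$. The \emph{dual automaton} has state set $X$ and alphabet $\hat Q$: the state $x$, reading $q$, outputs $q|_x$ and moves to $q(x)$. It is reversible because each $q$ permutes $X$. Let $\varphi_x$ be the map that $x$ defines on $\hat Q^*$, let $\mathcal S$ be the semigroup generated by these maps, and put $\varphi_v=\varphi_{x_l}\circ\dots\circ\varphi_{x_1}$ for $v=x_1\cdots x_l$. The elements of $\mathcal S$ are the $\varphi_v$ with $v$ nonempty, and $\varphi_v^{\,t}=\varphi_{v^t}$. In this section $q|_u\in\hat Q$ denotes the state reached from $q$ by reading $u$. The dual automaton computes sections: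
\begin{equation}\label{eq:dual}
\varphi_v(q_1q_2\cdots q_n)=q'_1q'_2\cdots q'_n,\qquad q'_j=q_j|_{g_j(v)},\quad g_j=q_{j-1}\cdots q_1\in G .
\end{equation}
For a letter $v$ this is the definition. For $v=ux$, the map $\varphi_u$ outputs the states $q_j|_{g_j(u)}$ by induction. Reading them, the state $x$ has moved before step $j$ to $x_j=\bigl(q_{j-1}|_{g_{j-1}(u)}\cdots q_1|_{u}\bigr)(x)=g_j|_u(x)$, by \eqref{eq:sections}, and it outputs $(q_j|_{g_j(u)})|_{x_j}=q_j|_{g_j(ux)}$, since $g_j(ux)=g_j(u)x_j$. By \eqref{eq:sections} again, the product $q'_n\cdots q'_1$ in $G$ is the section $(q_n\cdots q_1)|_v$.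

\begin{proof}[Proof of Corollary~\ref{cor:dual}]
Suppose that $\mathcal S$ is finite. Every $g\in G$ is a product $q_n\cdots q_1$ of states, and its sections at nonempty words $v$ are determined by the words $\varphi_v(q_1\cdots q_n)$. So $g$ has at most $|\mathcal S|+1$ sections, including itself, and these are the states of a Mealy automaton over $X$ in which $g$ is the map defined by a state. Up to renaming of states there are finitely many automata over $X$ with at most $|\mathcal S|+1$ states, so $G$ is finite, contrary to Theorem~\ref{thm:main}.

Let $v\in X^*$ be nonempty. The orbit $O=G\cdot v^\infty$ is finite by Theorem~\ref{thm:main}. For $t\ge1$ define $\psi_t\colon O\times\hat Q\to\hat Q$ by $\psi_t(\omega,q)=q|_u$, where $u$ is the prefix of $\omega$ of length $t|v|$. The word $g_j(v^t)$ is the prefix of length $t|v|$ of the ray $\omega_j=g_j(v^\infty)\in O$, which does not depend on $t$. By \eqref{eq:dual}, the $j$-th letter of $\varphi_{v^t}(q_1\cdots q_n)$ is $\psi_t(\omega_j,q_j)$, so $\psi_t$ determines $\varphi_v^{\,t}$. There are finitely many maps $O\times\hat Q\to\hat Q$, so $\varphi_v$ has finitely many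 distinct powers.
\end{proof}

\begin{thebibliography}{9}

\bibitem{question}
doi:10.13097/archive-ouverte/unige:123493,
\texttt{https://access.archive-ouverte.unige.ch/\allowbreak access/\allowbreak metadata/\allowbreak 20a28473-2b38-469b-afda-914270167798/\allowbreak download}.

\end{thebibliography}
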